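\title{Almost all dodecahedron-free graphs are five vertices away from bipartite}

\begin{abstract}
We prove that almost every graph on $n$ labeled vertices that does not contain
the dodecahedron graph as a subgraph can be made bipartite by deleting five
vertices. The proportion of exceptional graphs is $2^{-\Theta(n)}$, the set of
five vertices is unique in almost every case, and we obtain an asymptotic
formula for the number of dodecahedron-free graphs. The container method reduces
the problem to nearly bipartite graphs. The linear term in the exponent is then
decided by a bound on the number of cliques in a graph with no cycle of length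
six.
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $D_{12}$ be the graph formed by the vertices and edges of a regular
dodecahedron. It has $20$ vertices and $30$ edges and is $3$-regular. A graph is
\emph{$D_{12}$-free} if it has no subgraph, induced or not, isomorphic to
$D_{12}$. Let $\mathcal P_n$ be the set of $D_{12}$-free graphs on the labeled
vertex set $[n]=\{1,\dots,n\}$, and let $\mathcal B_n$ be the set of graphs $G$
on $[n]$ for which there is a set $S\subseteq[n]$ with $|S|\le5$ such that $G-S$
is bipartite.

The number five comes from the dodecahedron itself. One can delete six vertices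
from $D_{12}$ and leave a bipartite graph, but one cannot do so with five
(Section~\ref{sec:dodec}). If a graph $G\in\mathcal B_n$ contained a copy of
$D_{12}$, then deleting from this copy the at most five vertices of $S$ would
leave a bipartite graph. Hence $\mathcal B_n\subseteq\mathcal P_n$. The densest
$D_{12}$-free graph also belongs to $\mathcal B_n$: Simonovits~\cite{Sim} proved
that there is an $n_0$ such that for $n>n_0$ the unique $D_{12}$-free graph on
$n$ vertices with the largest number of edges is $H(n,2,6)$, obtained by joining
every vertex of a $K_5$ to every vertex of the complete bipartite Tur\'an graph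
$T_{n-5,2}$ (the complete bipartite graph with classes as equal as possible) on
the remaining $n-5$ vertices. All subgraphs of $H(n,2,6)$ lie in $\mathcal B_n$,
and one would guess that a typical $D_{12}$-free graph looks like one of them.
This is the question posed in~\cite{Octa}: is it true that
\[
  \frac{|\mathcal B_n|}{|\mathcal P_n|}\to1\qquad(n\to\infty)\,?
\]
The answer is yes, with an exponentially small error.

\begin{theorem}\label{thm:main}
There is $c>0$ such that
$|\mathcal P_n\setminus\mathcal B_n|\le2^{-cn}|\mathcal P_n|$ for all large $n$.
\end{theorem}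

The proof describes a typical $D_{12}$-free graph well enough to give more. Let
$\mathrm{bip}(N)$ be the number of bipartite graphs on $[N]$, and let
$W_N=\sum_{j}\binom Nj2^{j(N-j)}$.

\begin{theorem}\label{thm:fine}
There is $c>0$ such that the following hold for large $n$ and $N$.
\begin{enumerate}
\item For all but a $2^{-cn}$ proportion of the graphs $G\in\mathcal P_n$ there
is exactly one set $S$ with $|S|\le5$ and $G-S$ bipartite, and this $S$ has
$|S|=5$. In particular, five cannot be replaced by four in
Theorem~\ref{thm:main}.
\item $|\mathcal P_n|=(1+O(2^{-cn}))\binom n5 2^{5n-15}\,\mathrm{bip}(n-5)$, and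
$\mathrm{bip}(N)=(\tfrac12+O(2^{-cN}))W_N$.
\item $|\mathcal P_n\setminus\mathcal B_n|\ge2^{-n/2-O(\log n)}|\mathcal P_n|$.
So the exceptional proportion in Theorem~\ref{thm:main} is $2^{-\Theta(n)}$.
\end{enumerate}
\end{theorem}

The question is about the linear term in the exponent. We shall see that
$|\mathcal B_n|=2^{n^2/4+7n/2+O(\log n)}$, and each of the five special vertices
contributes $n/2$ to this exponent. General tools such as stability and
containers count graphs up to a factor $2^{o(n^2)}$, so they can tell us only
that almost all $D_{12}$-free graphs are close to bipartite. After that, every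
way of departing from a bipartite graph has to be compared with $\mathcal B_n$
to the accuracy of the linear term. Section~\ref{sec:idea} explains this
comparison on a model. Sections~\ref{sec:cliques}--\ref{sec:count} carry it out
and prove Theorem~\ref{thm:main}, and Section~\ref{sec:fine} proves
Theorem~\ref{thm:fine}. The theorem of Simonovits motivates the question but is
not used in the proofs.

Throughout, $n$ is large, $N(v)$ is the set of neighbors of $v$, $e(A)$ is the
number of edges inside $A$, and $e(A',B')$ is the number of edges between
disjoint sets $A'$ and $B'$. The constants implied in $O(\cdot)$ are absolute.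

\section{The dodecahedron as a matching and an independent set}\label{sec:dodec}

We shall look for copies of $D_{12}$ in graphs that are nearly bipartite, so we
need a description of $D_{12}$ that shows how close to bipartite it is.

\begin{lemma}\label{lem:D}
$D_{12}$ is isomorphic to the graph with vertices $x_i,y_i,p_i$
$(i\in\mathbb Z_6)$, $q_0,q_1$ and edges
\[
  x_iy_i,\quad p_ix_i,\quad p_ix_{i+1},\quad p_iy_{i+2},\quad
  q_{i\bmod2}\,y_i\qquad(i\in\mathbb Z_6).
\]
\end{lemma}

\begin{proof}
Let $b=\frac{1+\sqrt5}2$ and $a=1/b$. The regular dodecahedron has the vertices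
$(\pm1,\pm1,\pm1)$, $(0,\pm a,\pm b)$, $(\pm b,0,\pm a)$, $(\pm a,\pm b,0)$, and
its edges are the pairs at distance $2a$. These are the six pairs
$\{(0,\pm a,sb)\}$, $\{(sb,0,\pm a)\}$, $\{(\pm a,sb,0)\}$ with $s=\pm1$,
together with the $24$ edges joining $(s_1,s_2,s_3)$ to $(0,s_2a,s_3b)$,
$(s_1b,0,s_3a)$ and $(s_1a,s_2b,0)$. Name the endpoints of the six pairs as
follows.
\[
\begin{array}{c|cccccc}
 i&0&1&2&3&4&5\\ \hline
 x_i&(b,0,a)&(0,a,b)&(-a,b,0)&(-b,0,-a)&(0,-a,-b)&(a,-b,0)\\
 y_i&(b,0,-a)&(0,-a,b)&(a,b,0)&(-b,0,a)&(0,a,-b)&(-a,-b,0)
\end{array}
\]
Name the remaining eight vertices as below, where each is followed by its three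
neighbors in the order just given.
\[
\begin{array}{ll}
 p_0=(1,1,1):\ x_1,x_0,y_2 & p_4=(1,-1,-1):\ x_4,y_0,x_5\\
 p_1=(-1,1,1):\ x_1,y_3,x_2 & p_5=(1,-1,1):\ y_1,x_0,x_5\\
 p_2=(-1,1,-1):\ y_4,x_3,x_2 & q_0=(1,1,-1):\ y_4,y_0,y_2\\
 p_3=(-1,-1,-1):\ x_4,x_3,y_5\qquad & q_1=(-1,-1,1):\ y_1,y_3,y_5
\end{array}
\]
These are the edges listed in the lemma.
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[every node/.style={circle,draw,inner sep=1pt,
  minimum size=5.5mm,font=\small}]
\foreach \s in {0,1} {
  \begin{scope}[shift={(6*\s,0)}]
  \foreach \i in {0,...,5} {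
    \node (x\s-\i) at ({90-60*\i}:2.3) {$x_{\i}$};
    \node[fill=black!15] (p\s-\i) at ({60-60*\i}:2.3) {$p_{\i}$};
  }
  \foreach \i/\j in {0/1,1/2,2/3,3/4,4/5,5/0} {
    \draw (x\s-\i)--(p\s-\i)--(x\s-\j);
  }
  \node[fill=black!15] (q\s) at (0,0) {$q_{\s}$};
  \end{scope}
}
\foreach \s/\i/\j in {0/0/4,0/2/0,0/4/2,1/1/5,1/3/1,1/5/3} {
  \begin{scope}[shift={(6*\s,0)}]
  \node (y\i) at ({135-60*\i}:1.2) {$y_{\i}$};
  \draw (q\s)--(y\i)--(p\s-\j);
  \draw[very thick] (y\i)--(x\s-\i);
  \end{scope}
}
\end{tikzpicture}
\caption{The dodecahedron graph cut along the cycle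
$x_0p_0x_1p_1\cdots x_5p_5$ of length $12$, which is drawn twice, once with each
half of the remaining vertices. The eight shaded vertices form an independent
set $Q$, and the six thick edges $x_iy_i$ are the only edges that avoid $Q$.}
\label{fig:D}
\end{figure}

Let $Q=\{p_0,\dots,p_5,q_0,q_1\}$; see Figure~\ref{fig:D}. We use the following
features of the edge list.
\begin{itemize}
\item[(D1)] $Q$ is independent, and the only edges outside $Q$ are the six
edges $x_iy_i$.
\item[(D2)] Each vertex of $Q$ has three neighbors, which lie in three different
pairs $\{x_i,y_i\}$.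
\item[(D3)] Each $y_i$ has exactly two neighbors in $Q$, namely $p_{i-2}$ and
$q_{i\bmod2}$.
\end{itemize}
By (D1), $D_{12}$ becomes bipartite, with $Q$ as one class, once we delete for
each $i$ either the vertex $x_i$ or the edge $x_iy_i$. Read in a host graph with
a dense bipartite part, this says that a copy of $D_{12}$ can be assembled from
six defects, each of which is a vertex with neighbors on both sides or an edge
inside one side. The sets $\{x_i\}_i$, $\{y_i\}_i$ and $Q$ are independent and
$x_0p_0y_2q_0y_0$ is a $5$-cycle, so the chromatic number of $D_{12}$ is $3$.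

The inclusion $\mathcal B_n\subseteq\mathcal P_n$ rests on the following known
fact; we include a short proof.

\begin{lemma}\label{lem:five}
If $S$ is a set of at most five vertices of $D_{12}$, then $D_{12}-S$ is not
bipartite. Hence $\mathcal B_n\subseteq\mathcal P_n$.
\end{lemma}

\begin{proof}
The dodecahedron has $12$ pentagonal faces, every edge lies on two of them and
every vertex on three. Suppose that $D_{12}-S$ is bipartite. Each $s\in S$ gives
a triple of faces, those containing $s$. Let $K$ be a connected component of the
hypergraph formed by these triples on the $12$ faces (a face in no triple is a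
component by itself), and let $t_K$ be the number of triples in $K$. Ordering
the triples so that each meets an earlier one, we get $|K|\le2t_K+1$.

Let $E_K$ be the set of edges lying on exactly one face of $K$. It is the sum
modulo $2$ of $|K|$ pentagons, so $|E_K|\equiv5|K|\pmod2$ and every vertex has
even degree in $E_K$. The two faces on an edge at $s\in S$ belong to the triple
of $s$, so both or neither are in $K$; thus $E_K$ is a set of edges of the
bipartite graph $D_{12}-S$. Summing the even degrees over one class of this
graph shows that $|E_K|$ is even. So $|K|$ is even, and $|K|\le2t_K$. Summing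
over all components gives $12\le2|S|$, so $|S|\ge6$.
\end{proof}

\section{The size of $\mathcal B_n$}\label{sec:bench}

Every upper bound in the proof will be compared with a lower bound for
$|\mathcal B_n|$, which comes from counting bipartite graphs. The sum $W_N$
counts pairs consisting of an ordered partition $(U_1,U_2)$ of $[N]$ and a graph
on $[N]$ all of whose edges join $U_1$ to $U_2$. A connected bipartite graph
occurs in exactly two pairs, and almost all pairs have a connected graph.

\begin{lemma}\label{lem:bip}
There is $c>0$ such that $\mathrm{bip}(N)=(\tfrac12+O(2^{-cN}))W_N$. Moreover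
$2^{N^2/4+N-O(\log N)}\le W_N\le2^{N^2/4+N}$, and
\begin{equation}\label{eq:bench}
  |\mathcal B_n|\ge2^{\,n^2/4+7n/2-O(\log n)} .
\end{equation}
\end{lemma}

\begin{proof}
The upper bound for $W_N$ follows from $j(N-j)\le N^2/4$. The lower bound is the
middle term, since $\binom N{\lfloor N/2\rfloor}\ge2^N/(N+1)$ and
$\lfloor N^2/4\rfloor\ge N^2/4-1$.

Call a pair \emph{good} if $|U_1|,|U_2|\ge0.4N$ and every two vertices in the
same class have a common neighbor, and let $\Delta$ be the number of pairs that
are not good. If $\bigl||U_1|-N/2\bigr|>N/10$ then $|U_1||U_2|<N^2/4-N^2/100$,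
so there are at most $2^{N+N^2/4-N^2/100}$ such pairs. For any other partition,
choose the graph uniformly at random. Two given vertices in the same class have
no common neighbor with probability at most $(3/4)^{0.4N}$, so the pair fails to
be good with probability at most $N^2(3/4)^{0.4N}$. Hence
$\Delta=O(2^{-cN})W_N$ for some $c>0$.

The graph of a good pair is connected: each class lies in a single component,
and there is an edge between the classes. It therefore occurs in exactly two
pairs, $(U_1,U_2)$ and $(U_2,U_1)$, both good. So $(W_N-\Delta)/2$ bipartite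
graphs come from good pairs. Every other bipartite graph occurs in at least one
pair that is not good, so there are at most $\Delta$ of them. This proves the
first statement.

For \eqref{eq:bench} take $S=\{1,\dots,5\}$, no edges inside $S$, arbitrary
edges between $S$ and the rest, and a bipartite graph on the rest. This gives
$2^{5(n-5)}\mathrm{bip}(n-5)$ graphs, and
$5(n-5)+(n-5)^2/4+(n-5)=n^2/4+7n/2+O(1)$.
\end{proof}

\begin{remark}\label{rem:bowtie}
The analog of Theorem~\ref{thm:main} fails for some other graphs. Let $L$ be
the union of two triangles with one common vertex. It is not bipartite and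
becomes bipartite when the common vertex is deleted, so the analog of
$\mathcal B_n$ is the family of bipartite graphs. Take a bipartite graph $G$ on
$[n]$ that comes from a good pair, as all but $o(\mathrm{bip}(n))$ do, and add
one of the at least $n^2/5$ possible edges $uv$ inside a class. The new graph
$G'$ has a triangle, and every triangle of $G'$ contains $uv$. So $G'$ is
$L$-free and not bipartite, and it arises from at most three choices of
$(G,uv)$. Thus the bipartite graphs form only an $O(n^{-2})$ proportion of the
$L$-free graphs. For the dodecahedron this cannot happen because, by (D1), five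
vertices and one edge are enough to destroy all of its odd cycles.
\end{remark}

\section{The idea of the proof}\label{sec:idea}

This section is a guide to the proof and is not used in it. Consider the
following model of a nearly bipartite graph. Take a partition $[n]=A\cup B$ and
a set $X$ of $k$ vertices, with $k$ bounded, such that $A_Y=A\setminus X$ and
$B_Y=B\setminus X$ have at most $n/2$ vertices each. Take families
$\mathcal F_A,\mathcal F_B$ of subsets of $X$. Consider the graphs in which
$A_Y$ and $B_Y$ are independent, $N(a)\cap X\in\mathcal F_A$ for all $a\in A_Y$,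
and $N(b)\cap X\in\mathcal F_B$ for all $b\in B_Y$. There are at most $2^n$
partitions, $n^k$ sets $X$, $2^{k^2}$ graphs on $X$,
$2^{(n-k)^2/4}=2^{n^2/4-kn/2+O(1)}$ bipartite graphs between $A_Y$ and $B_Y$,
and $(|\mathcal F_A||\mathcal F_B|)^{n/2}$ ways to join these sets to $X$. The
total is at most
\[
  2^{n^2/4+n+O(\log n)}\,w^{n/2},\qquad\text{where }
  w=2^{-k}|\mathcal F_A||\mathcal F_B| .
\]
Call $w$ the \emph{weight}. Each vertex moved into $X$ costs a factor $2$ in the
weight, and it pays back at most a factor $4$. The bound \eqref{eq:bench} reads
$2^{n^2/4+n-O(\log n)}32^{n/2}$, so $\mathcal B_n$ has weight $32$, attained by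
$k=5$ and $\mathcal F_A=\mathcal F_B=2^X$. We have to show that every other
$D_{12}$-free configuration has smaller weight. For $k\le4$ the weight is at
most $2^{-k}4^k\le16$. For $k=5$ it is at most $31\cdot32/32=31$ unless both
families are $2^X$. The dodecahedron first enters at $k=6$.

\begin{example}\label{ex:six}
Let $k=6$. Suppose that $G$ is $D_{12}$-free, that all pairs between $A_Y$ and
$B_Y$ are edges, and that $\mathcal F_A$ consists of the sets $T\subseteq X$
with at least eight common neighbors in $A_Y$, and $\mathcal F_B$ of those with
at least eight common neighbors in $B_Y$. Suppose also that both families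
contain all singletons. Let $\Gamma_A$ be the graph on $X$ whose edges are the
$2$-element members of $\mathcal F_A$. A subset of a member of $\mathcal F_A$ is
again a member, so every member is a clique of $\Gamma_A$.

If $\Gamma_A$ had a Hamiltonian cycle $x_0x_1\cdots x_5$, we could choose
distinct vertices $p_0,\dots,p_5,q_0,q_1\in A_Y$ with $p_i$ adjacent to $x_i$
and $x_{i+1}$, and distinct vertices $y_0,\dots,y_5\in B_Y$ with $y_i$ adjacent
to $x_i$. The edges of Lemma~\ref{lem:D} that meet some $x_i$ are present by
this choice, and the others run between $A_Y$ and $B_Y$. So $G$ would contain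
$D_{12}$. Hence $\Gamma_A$ is not Hamiltonian, and by Dirac's theorem (recalled
in Section~\ref{sec:cliques}) it has a vertex $x$ of degree at most $2$. At most
$2^5$ cliques avoid $x$ and at most $2^2$ contain it, so
$|\mathcal F_A|\le36$. The same holds for $\mathcal F_B$, and
$w\le36^2/64<21<32$.

The assumption on singletons cannot be dropped. If some $x\in X$ has no
neighbors in $B$, we may have $\mathcal F_A=2^X$ and
$\mathcal F_B=2^{X\setminus\{x\}}$, of weight $64\cdot32/64=32$. These graphs
are in $\mathcal B_n$, and $x$ is a vertex that should have been placed in $B$.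
In the proof we choose the partition with the fewest edges inside the classes,
which excludes such misplaced vertices.
\end{example}

The model ignores edges inside $A_Y$ and $B_Y$. For $k=5$ a single edge $uv$
inside $A_Y$ can serve as the sixth pair $x_5y_5$, so it creates a dodecahedron
unless $u$ or $v$ has abnormally few neighbors in $B_Y$. That event has
probability $2^{-\Omega(n)}$ in a random bipartite graph, and there are only
$O(n^2)$ choices for $uv$. In the other cases the weight is already below $32$,
and it is enough to show that the edges inside the classes increase the count by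
a factor at most $2^{0.001n}$. For this we use six disjoint edges inside a class
as the six pairs $x_iy_i$.

Three things remain to be done: to extend Example~\ref{ex:six} to all $k\ge6$
(Section~\ref{sec:cliques}); to replace the complete bipartite graph by a
density condition that holds in almost all $D_{12}$-free graphs
(Section~\ref{sec:typical}); and to find $X$, $\mathcal F_A$, $\mathcal F_B$ in
such a graph and count (Sections~\ref{sec:structure} and~\ref{sec:count}).

\section{Cliques in graphs without a hexagon}\label{sec:cliques}

A graph is \emph{$C_6$-free} if it has no cycle of length six as a subgraph,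
induced or not. Let $\kappa_j(\Gamma)$ be the number of cliques of size $j$ in
$\Gamma$, and let $\kappa(\Gamma)=\sum_{j\ge0}\kappa_j(\Gamma)$, so that the
empty set and the single vertices are counted. We use two classical facts.
Dirac's theorem states that a graph on $N\ge3$ vertices with minimum degree at
least $N/2$ has a Hamiltonian cycle. The theorem of Erd\H os and
Gallai~\cite{EG} states that a graph on $d$ vertices with no path of $\ell$
edges has at most $(\ell-1)d/2$ edges.

\begin{lemma}\label{lem:cliques}
If $\Gamma$ is a $C_6$-free graph on $k\ge6$ vertices, then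
$\kappa(\Gamma)^2\le\frac34\,2^{k+5}$.
\end{lemma}

In the language of Section~\ref{sec:idea}, this bounds the weight by $24$. The
bound fails for $k=5$, where $K_5$ has $\kappa^2=2^{k+5}$; this is the
configuration of $\mathcal B_n$. For $k>6$ we cannot expect a vertex of degree
at most $2$ as in Example~\ref{ex:six}, as a disjoint union of copies of $K_5$
shows. Instead we bound the number of cliques of each size by a multiple of the
number of edges, using the fact that neighborhoods contain no long path.

\begin{proof}
Let $e=\kappa_2(\Gamma)$.

\emph{Edges.} Any six vertices span a graph with no Hamiltonian cycle. By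
Dirac's theorem it has a vertex of degree at most $2$, and so at most
$\binom52+2=12$ edges. Each edge lies in $\binom{k-2}4$ sets of six vertices, so
$e\binom{k-2}4\le12\binom k6$, that is, $e\le\frac{12}{15}\binom k2=0.4\,k(k-1)$.

\emph{Neighborhoods.} A path on five vertices in $N(v)$ forms a $C_6$ together
with $v$. So the graph $\Lambda=\Gamma[N(v)]$, on $d=|N(v)|$ vertices, has no
path with four edges. We claim that
\[
  \kappa_2(\Lambda)\le\tfrac32d,\qquad\kappa_3(\Lambda)\le d,\qquad
  \kappa_4(\Lambda)\le\tfrac14d .
\]
The first bound is the Erd\H os--Gallai theorem with $\ell=4$. For the other two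
consider a component of $\Lambda$ with $r$ vertices. If $r\le4$, it has at most
$\binom r3\le r$ triangles and at most $\binom r4\le r/4$ copies of $K_4$. If
$r\ge5$, it has no $4$-cycle, because some vertex outside the cycle would be
adjacent to it and would start a path on five vertices. Then it has no $K_4$,
and its triangles are pairwise edge-disjoint, since two triangles with a common
edge contain a $4$-cycle. So there are at most $\frac13\cdot\frac32r\le r$
triangles.

\emph{Summation.} Counting pairs of a clique and one of its vertices gives
$j\kappa_j(\Gamma)=\sum_v\kappa_{j-1}(\Gamma[N(v)])$, and $\sum_v|N(v)|=2e$.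
Therefore $3\kappa_3(\Gamma)\le3e$, $4\kappa_4(\Gamma)\le2e$ and
$5\kappa_5(\Gamma)\le e/2$. There are no larger cliques, as $K_6$ contains
$C_6$. Hence
\[
  \kappa(\Gamma)\le1+k+\bigl(1+1+\tfrac12+\tfrac1{10}\bigr)e
  \le g(k):=1+k+1.04\,k(k-1).
\]
We have $g(6)^2=38.2^2<1460<1536=\frac34\,2^{11}$. For $k\ge6$,
\[
  1.4\,g(k)-g(k+1)=0.4\,g(k)-(1+2.08k)=0.416k^2-2.096k-0.6>0,
\]
since the quadratic equals $1.8$ at $k=6$ and increases for $k\ge3$. As
$1.4^2<2$, induction gives $g(k)^2\le\frac34\,2^{k+5}$ for all $k\ge6$.
\end{proof}

\section{Typical graphs}\label{sec:typical}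

\subsection{Two estimates and the constants}

Let $H(x)=-x\log_2x-(1-x)\log_2(1-x)$ be the binary entropy; $H(x)\to0$ as
$x\to0$. If $0<\alpha\le\frac12$ and $N'\le N$, then an $N'$-element set has at
most $2^{H(\alpha)N}$ subsets of size at most $\alpha N$. Indeed, with
$t=\alpha/(1-\alpha)\le1$,
\begin{equation}\label{eq:entropy}
  \sum_{j\le\alpha N}\binom{N'}j\le\sum_j\binom{N'}jt^{\,j-\alpha N}
  \le(1+t)^Nt^{-\alpha N}=2^{H(\alpha)N}.
\end{equation}
We also use Chernoff's bound for the binomial distribution,
\begin{equation}\label{eq:chernoff}
  \Pr\bigl(\mathrm{Bin}(N,p)\le Np/2\bigr)\le e^{-Np/8}.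
\end{equation}

The following constants are fixed in the order given.
\begin{itemize}
\item $\delta_0=1/2000$ is the threshold for the common neighborhoods of the
five special vertices. From $H(x)\le x\log_2(e/x)$ and $2000e<2^{13}$ we get
$H(\delta_0)<0.01$.
\item $0<\beta<\frac12$ satisfies $H(\beta)\le\delta_0/100=5\cdot10^{-6}$. A
vertex will belong to $X$ if it has at least $\beta n$ neighbors in its own
class.
\item $M=\lceil3/\beta^2\rceil$ will bound $|X|$.
\item $\delta>0$ satisfies
$\delta\le\min\{1/(2M^7),\beta/2,\delta_0/8\}$, $2^M\delta\le\frac12$ and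
$2\bigl(H(2^M\delta)+M2^M\delta\bigr)\le0.01$. Sets of size $\delta n$ are large
enough for embedding.
\item $0<\eta\le0.01$ satisfies $2M\eta\le0.01$ and bounds the imbalance of the
partition.
\item $\gamma=\delta/125$ is the scale of the density condition.
\item $0<\varepsilon\le\frac14$ satisfies
$H(2\varepsilon)\le\min\{\eta^2,\gamma^2/16\}$ and bounds the distance from
bipartite.
\end{itemize}

\subsection{Reduction to typical graphs}

We recall three general results. Let $L$ be a graph with $\ell$ vertices and
chromatic number $3$.
\begin{itemize}
\item \emph{Erd\H os--Simonovits stability.} For every $\theta>0$ there is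
$\tau>0$ such that, for large $n$, every $L$-free graph on $n$ vertices with at
least $n^2/4-\tau n^2$ edges can be made bipartite by deleting at most
$\theta n^2$ edges.
\item \emph{Graph removal lemma.} For every $\tau>0$ there is $\zeta>0$ such
that every graph on $n$ vertices with at most $\zeta n^\ell$ copies of $L$ can
be made $L$-free by deleting at most $\tau n^2$ edges.
\item \emph{Container theorem} (Saxton and Thomason~\cite{ST}; Balogh, Morris
and Samotij~\cite{BMS}). For every $\zeta>0$ there is a family of $2^{o(n^2)}$
graphs on $[n]$, called containers, each with at most $\zeta n^\ell$ copies of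
$L$, such that every $L$-free graph on $[n]$ is a subgraph of one of them.
\end{itemize}

For every graph $G$ on $[n]$ fix a partition $[n]=A\cup B$ that minimizes
$e(A)+e(B)$. Edges inside $A$ or inside $B$ are \emph{internal}, and so are the
corresponding neighbors; the other edges are \emph{cross edges}. Moving one
vertex to the other class cannot decrease $e(A)+e(B)$, so
\begin{equation}\label{eq:maxcut}
  \text{every vertex has at least as many neighbors in the other class as in
  its own.}
\end{equation}
Call $G$ \emph{typical} if
\begin{itemize}
\item[(T1)] $e(A)+e(B)\le\varepsilon n^2$;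
\item[(T2)] $\bigl||A|-n/2\bigr|\le\eta n$;
\item[(T3)] $e(A',B')\ge\frac14|A'||B'|$ for all $A'\subseteq A$,
$B'\subseteq B$ with $|A'|,|B'|\ge\gamma n$.
\end{itemize}
Condition (T3) is the substitute for the complete bipartite graph in
Example~\ref{ex:six}. Condition (T1) serves only to prove that (T2) and (T3)
rarely fail.

\begin{lemma}\label{lem:typical}
There is $c_1>0$ such that at most $2^{n^2/4-c_1n^2}$ graphs in $\mathcal P_n$
are not typical.
\end{lemma}

\begin{proof}
\emph{Failure of (T1).} Since $D_{12}$ has chromatic number $3$, stability gives
$\tau\in(0,\varepsilon/2]$ such that $D_{12}$-free graphs with at least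
$n^2/4-2\tau n^2$ edges can be made bipartite by deleting at most
$\varepsilon n^2/2$ edges. Let $\zeta$ be given by the removal lemma for this
$\tau$, and take the containers for this $\zeta$. Let $C$ be a container with
more than $n^2/4-\tau n^2$ edges. Deleting at most $\tau n^2$ edges from $C$
leaves a $D_{12}$-free graph with at least $n^2/4-2\tau n^2$ edges. So $C$, and
with it each of its subgraphs, can be made bipartite by deleting at most
$\tau n^2+\varepsilon n^2/2\le\varepsilon n^2$ edges, and the optimal partition
of such a subgraph satisfies (T1). A graph in $\mathcal P_n$ that violates (T1)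
is therefore a subgraph of a container with at most $n^2/4-\tau n^2$ edges, and
there are at most $2^{n^2/4-\tau n^2+o(n^2)}$ such subgraphs.

\emph{Failure of (T2) or (T3).} Now count graphs that satisfy (T1). There are at
most $2^n$ choices for $(A,B)$. By \eqref{eq:entropy} with $N=n^2/2$ and
$\alpha=2\varepsilon$, there are at most $2^{H(2\varepsilon)n^2/2}$ choices for
the internal edges. If (T2) fails, then $|A||B|<n^2/4-\eta^2n^2$, and since
$H(2\varepsilon)\le\eta^2$ there are at most $2^{n+n^2/4-\eta^2n^2/2}$ such
graphs. If (T3) fails, it fails for one of at most $2^n$ pairs $(A',B')$. When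
the cross edges are chosen uniformly at random, $e(A',B')$ is distributed as
$\mathrm{Bin}(|A'||B'|,\frac12)$, so by \eqref{eq:chernoff} the pair violates
(T3) for a proportion at most $e^{-|A'||B'|/16}\le2^{-\gamma^2n^2/16}$ of the at
most $2^{n^2/4}$ choices. Since $H(2\varepsilon)\le\gamma^2/16$, there are at
most $2^{2n+n^2/4-\gamma^2n^2/32}$ such graphs.
\end{proof}

\subsection{Embedding the bipartite part of the dodecahedron}

In each application below the images of the $x_i$ are given, they restrict the
remaining vertices to candidate sets of linear size, and the edges between the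
$y_i$ and $Q$ have to be found among the cross edges. We embed the $y_i$ first,
keeping the candidate sets of $Q$ large. Since $Q$ is independent, its vertices
can then be placed last with no further condition.

\begin{lemma}\label{lem:embed}
Let $G$ satisfy \textup{(T3)} and let $I\subseteq\{y_0,\dots,y_5\}$. Suppose
that every $w\in I$ has a candidate set $C_w$ in one of the classes $A,B$, every
$p\in Q$ has a candidate set $C_p$ in the other class, and all candidate sets
have size at least $\delta n$. Then there are distinct vertices $\phi(w)\in C_w$
$(w\in I\cup Q)$ such that every edge of $D_{12}$ between $I$ and $Q$ is mapped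
to an edge of $G$.
\end{lemma}

\begin{proof}
Embed the vertices of $I$ one by one. When $w\in I$ is embedded, replace $C_p$
by $C_p\cap N(\phi(w))$ for the two neighbors $p\in Q$ of $w$ given by (D3). We
choose $\phi(w)$ so that each of these two sets keeps at least one fifth of its
elements. By (D2) each $C_p$ is replaced at most three times, so
$|C_p|\ge\delta n/125=\gamma n$ at all times.

Such a choice exists. For each of the two vertices $p$, let $Z$ be the set of
$z\in C_w$ with fewer than $|C_p|/5$ neighbors in the current $C_p$. If $Z$ is
nonempty then $e(Z,C_p)<\frac14|Z||C_p|$, so (T3) forces $|Z|<\gamma n$.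
Excluding these two sets and the at most five vertices already used leaves at
least $\delta n-2\gamma n-5>0$ choices for $\phi(w)$. At the end choose distinct
$\phi(p)\in C_p$, which is possible as $\gamma n\ge8$. They differ from the
images of $I$, which lie in the other class.
\end{proof}

\section{The structure of a typical $D_{12}$-free graph}\label{sec:structure}

In this section $G$ is typical and $D_{12}$-free. The at most $\varepsilon n^2$
internal edges are too many to be counted crudely at the linear scale. We
separate the vertices with many internal neighbors, which turn out to be few,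
from the rest. Let $X$ be the set of vertices with at least $\beta n$ internal
neighbors, and put
\[
  k=|X|,\qquad Y=[n]\setminus X,\qquad A_Y=A\cap Y,\qquad B_Y=B\cap Y .
\]
By \eqref{eq:maxcut},
\begin{equation}\label{eq:both}
  \text{each $x\in X$ has at least $\beta n$ neighbors in $A$ and at least
  $\beta n$ neighbors in $B$.}
\end{equation}
This is the only use of the optimality of the partition from now on. Without
it $k$ would not be bounded: in a complete bipartite graph, any number of
vertices can be placed in the wrong class.

\subsection{Vertices with many internal neighbors}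

\begin{lemma}\label{lem:M}
$k<M$. Consequently $|A_Y|,|B_Y|\ge0.48n$.
\end{lemma}

\begin{proof}
Suppose that $X$ contains a set $X'$ of $M$ vertices. We find six of them with
many common neighbors on both sides. For $(a,b)\in A\times B$ let $f(a,b)$ be
the number of vertices of $X'$ adjacent to both $a$ and $b$, and let $R$ be the
number of pairs with $f(a,b)\ge6$. By \eqref{eq:both},
\[
  3n^2\le M\beta^2n^2\le\sum_{a,b}f(a,b)\le MR+5|A||B|\le MR+\tfrac54n^2,
\]
so $R\ge n^2/M$. There are at most $M^6$ sets of six vertices in $X'$, so some
set $\{x_0,\dots,x_5\}$ is joined completely to at least $n^2/M^7$ pairs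
$(a,b)$. If $A'\subseteq A$ and $B'\subseteq B$ are the sets of common neighbors
of $x_0,\dots,x_5$, then $|A'||B'|\ge n^2/M^7$, and hence
$|A'|,|B'|\ge n/M^7\ge\delta n$. No $x_i$ lies in $A'\cup B'$, as it is not
adjacent to itself. Apply Lemma~\ref{lem:embed} with $I=\{y_0,\dots,y_5\}$,
candidate set $B'$ for every $y_i$ and candidate set $A'$ for every $p\in Q$.
The $x_i$ are adjacent to all the chosen vertices, so $G$ contains $D_{12}$, a
contradiction. The last statement follows from (T2), since
$n/2-\eta n-M\ge0.48n$.
\end{proof}

Next we record which neighborhoods in $X$ are common. Let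
\[
  \mathcal F_A=\bigl\{T\subseteq X:\ |\{a\in A_Y:T\subseteq N(a)\}|\ge\delta n
  \bigr\},
\]
and define $\mathcal F_B$ in the same way with $B_Y$. We require containment
$T\subseteq N(a)$ and not equality $T=N(a)\cap X$, so that the families are
closed under taking subsets. Let $\Gamma_A$ and $\Gamma_B$ be the graphs on $X$
formed by the $2$-element members of $\mathcal F_A$ and $\mathcal F_B$.

\begin{lemma}\label{lem:hexagon}
$\Gamma_A$ and $\Gamma_B$ are $C_6$-free. If $k\ge6$, then
$|\mathcal F_A||\mathcal F_B|\le\frac34\,2^{k+5}$.
\end{lemma}

\begin{proof}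
Suppose that $x_0x_1\cdots x_5$ is a cycle in $\Gamma_A$; the case of $\Gamma_B$
is the same with the classes exchanged. Take the candidate sets
$N(x_i)\cap N(x_{i+1})\cap A_Y$ for $p_i$, $A_Y$ for $q_0$ and $q_1$, and
$N(x_i)\cap B_Y$ for $y_i$. The first have size at least $\delta n$ by the
definition of $\Gamma_A$, and the last have size at least
$\beta n-M\ge\delta n$ by \eqref{eq:both}. All lie in $Y$, so they avoid the
$x_i$. Lemma~\ref{lem:embed} with $I=\{y_0,\dots,y_5\}$ supplies the edges
between the $y_i$ and $Q$, and the edges $x_iy_i$, $p_ix_i$, $p_ix_{i+1}$ hold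
by the choice of the candidate sets. By Lemma~\ref{lem:D}, $G$ contains
$D_{12}$, a contradiction.

Every member of $\mathcal F_A$ is a clique of $\Gamma_A$, so
$|\mathcal F_A|\le\kappa(\Gamma_A)$, and $|\mathcal F_B|\le\kappa(\Gamma_B)$ for
the same reason. Lemma~\ref{lem:cliques} gives the bound.
\end{proof}

\subsection{Internal edges in $Y$}

The next two lemmas say that internal edges in $Y$ force atypical behavior of
the cross edges at their endpoints. The first holds for every $k$ but needs six
disjoint edges.

\begin{lemma}\label{lem:sixedges}
Among the $12$ endpoints of any six disjoint edges inside $A_Y$, some three have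
fewer than $n/40$ common neighbors in $B_Y$. The same holds with $A$ and $B$
exchanged.
\end{lemma}

\begin{proof}
Otherwise let the six edges play the role of $x_iy_i$ $(i\in\mathbb Z_6)$. Each
vertex of $Q$ has three neighbors among the $12$ endpoints, and these have at
least $n/40\ge8$ common neighbors in $B_Y$. Choosing distinct images for the
eight vertices of $Q$ gives a copy of $D_{12}$ by (D1).
\end{proof}

When $k=5$, let $A^*$ and $B^*$ be the sets of vertices of $A_Y$ and $B_Y$ that
are adjacent to all of $X$. If these sets are large, one edge is enough.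

\begin{lemma}\label{lem:oneedge}
Let $k=5$ and $|A^*|,|B^*|\ge\delta_0n$. Then every edge $uv$ inside $A_Y$ has
an endpoint with fewer than $\delta_0n/4$ neighbors in $B^*$. The same holds
with $A$ and $B$ exchanged.
\end{lemma}

\begin{proof}
Suppose that both $u$ and $v$ have at least $\delta_0n/4$ neighbors in $B^*$.
Let the vertices of $X$ play the roles of $x_0,\dots,x_4$, and let $x_5=u$,
$y_5=v$. Take $I=\{y_0,\dots,y_4\}$ with candidate sets $A^*\setminus\{u,v\}$.
For $p\in Q$ take $N(u)\cap B^*$, $N(v)\cap B^*$ or $B^*$, according as $p$ is
adjacent in $D_{12}$ to $x_5$, to $y_5$, or to neither; by (D2) it is never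
adjacent to both. All candidate sets have size at least $\delta n$, because
$\delta\le\delta_0/8$. Lemma~\ref{lem:embed} supplies the edges between $I$ and
$Q$. The vertices $x_0,\dots,x_4$ are adjacent to all of $A^*\cup B^*$, the
edges from $x_5$ and $y_5$ to $Q$ hold by the choice of the candidate sets, and
$x_5y_5=uv$ is an edge. So $G$ contains $D_{12}$, a contradiction.
\end{proof}

Let $\mathcal G_n$ be the set of typical $D_{12}$-free graphs on $[n]$ such that
$k=5$, $|A^*|,|B^*|\ge\delta_0n$, and there is no edge inside $A_Y$ or inside
$B_Y$. For $G\in\mathcal G_n$ the graph $G-X$ is bipartite, so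
$\mathcal G_n\subseteq\mathcal B_n\subseteq\mathcal P_n$.

\section{Counting, and the proof of Theorem~\ref{thm:main}}\label{sec:count}

We first count the possible graphs $G[Y]$. The internal edges in $Y$ may be
numerous, but they are controlled by a maximal matching. For each typical
$D_{12}$-free graph fix a maximal matching among the internal edges in $Y$, with
$m_A$ edges in $A_Y$, $m_B$ edges in $B_Y$ and $m=m_A+m_B$. For given $A,B,X$
and $m$ there are at most $n^{2m}$ choices for the matching. By maximality every
internal edge in $Y$ meets one of its $2m$ vertices, and each of these has fewer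
than $\beta n$ internal neighbors by the definition of $Y$. By
\eqref{eq:entropy}, the number of choices for the matching together with all
internal edges in $Y$ is at most
\begin{equation}\label{eq:internal}
  n^{2m}\,2^{2mH(\beta)n}.
\end{equation}
So each matching edge gains a factor of about $2^{2H(\beta)n}$. On the other
side, the matching edges have disjoint endpoints, so Lemmas~\ref{lem:sixedges}
and~\ref{lem:oneedge} impose independent unlikely conditions on the cross edges,
and $\beta$ was chosen so small that the loss exceeds the gain.

\begin{lemma}\label{lem:Y}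
Fix $A,B,X$. As $G$ ranges over the typical $D_{12}$-free graphs with these
$A,B,X$, the graph $G[Y]$ takes at most $2^{|A_Y||B_Y|+0.001n}$ values.
\end{lemma}

\begin{proof}
Let $2^{|A_Y||B_Y|}\rho_m$ be the number of values with matching size $m$. For
$m\le11$ we impose no condition on the cross edges, and \eqref{eq:internal}
gives $\rho_m\le n^{22}2^{22H(\beta)n}\le n^{22}2^{0.00011n}$.

Let $m\ge12$ and fix the matching. One of $m_A,m_B$ is at least $m/2\ge6$, say
$m_A$; otherwise exchange the classes. Form
$\lfloor m_A/6\rfloor\ge m_A/12\ge m/24$ disjoint groups of six matching edges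
in $A_Y$, and choose the bipartite graph between $A_Y$ and $B_Y$ uniformly at
random. The number of common neighbors in $B_Y$ of three given vertices of $A_Y$
is distributed as $\mathrm{Bin}(|B_Y|,\frac18)$. Its mean is at least $0.06n$ by
Lemma~\ref{lem:M}, and $n/40$ is less than half of that. By \eqref{eq:chernoff},
the conclusion of Lemma~\ref{lem:sixedges} holds for a given group with
probability at most
\[
  \binom{12}3e^{-0.06n/8}=220\,e^{-0.0075n}\le2^{-n/100},
\]
where we used $0.0075\log_2e>0.0108$. The events for different groups depend on
disjoint sets of pairs, so they are independent. With \eqref{eq:internal} and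
$2H(\beta)\le10^{-5}$,
\[
  \rho_m\le n^{2m}2^{2mH(\beta)n}2^{-nm/2400}
  \le\bigl(n^2\,2^{(10^{-5}-1/2400)n}\bigr)^m\le2^{-m}.
\]
Hence $\sum_m\rho_m\le12\,n^{22}2^{0.00011n}+1\le2^{0.001n}$.
\end{proof}

\begin{proposition}\label{prop:count}
There is $c>0$ such that
$|\mathcal P_n\setminus\mathcal G_n|\le2^{-cn}|\mathcal B_n|$ for all large $n$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:typical} and \eqref{eq:bench} it suffices to count typical
graphs in $\mathcal P_n\setminus\mathcal G_n$. We divide them into four cases.
In each case fix $k<M$, the partition $(A,B)$, the set $X$ and the graph $G[X]$,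
in at most $2^n\cdot n^M\cdot2^{M^2}$ ways. Suppose that there are then at most
$\nu$ choices for the edges between $X$ and $Y$ and, for each of these, at most
$2^{|A_Y||B_Y|}\rho$ choices for $G[Y]$. Since
$|A_Y||B_Y|\le(n-k)^2/4=n^2/4-kn/2+O(1)$, the number of graphs in the case with
this $k$ is at most $2^{n^2/4+n-kn/2+O(\log n)}\nu\rho$. By \eqref{eq:bench}
this is at most $2^{-(k+5)n/2+O(\log n)}\nu\rho\,|\mathcal B_n|$. So it is
enough to prove in each case that
\begin{equation}\label{eq:target}
  \nu\rho\le2^{(k+5)n/2-c_2n+O(1)},\qquad\text{where }c_2=\delta_0/100 .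
\end{equation}
In Cases 1--3 we take $\rho=2^{0.001n}$, as Lemma~\ref{lem:Y} allows.

\emph{Case 1: $k\le4$.} Here $\nu=2^{kn}$ and $k\le(k+5)/2-1/2$, so
$\nu\rho\le2^{(k+5)n/2-0.499n}$.

\emph{Case 2: $k\ge6$.} Fix $\mathcal F_A$ and $\mathcal F_B$, in $O(1)$ ways.
For each $T\subseteq X$ with $T\notin\mathcal F_A$, fewer than $\delta n$
vertices $a\in A_Y$ have $N(a)\cap X=T$. So at most $2^M\delta n$ vertices of
$A_Y$ have $N(a)\cap X\notin\mathcal F_A$. We choose these vertices in at most
$2^{H(2^M\delta)n}$ ways by \eqref{eq:entropy}, their neighborhoods in $X$ in at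
most $2^{M2^M\delta n}$ ways, and the neighborhoods in $X$ of the other vertices
of $A_Y$ in at most $|\mathcal F_A|^{|A_Y|}$ ways. By (T2) and
$|\mathcal F_A|\le2^M$ we have
$|\mathcal F_A|^{|A_Y|}\le|\mathcal F_A|^{n/2}2^{M\eta n}$. The same bounds hold
for $B_Y$. The choice of $\delta$ and $\eta$ and Lemma~\ref{lem:hexagon} give
\[
  \nu\le O(1)\,\bigl(\tfrac34\,2^{k+5}\bigr)^{n/2}2^{0.02n}
  \le2^{(k+5)n/2-0.18n+O(1)},
\]
because $\frac12\log_2\frac43>0.2$. Thus
$\nu\rho\le2^{(k+5)n/2-0.179n+O(1)}$.

\emph{Case 3: $k=5$, and $|A^*|<\delta_0n$ or $|B^*|<\delta_0n$.} If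
$|A^*|<\delta_0n$, we choose $A^*$ in at most $2^{H(\delta_0)n}$ ways; then each
vertex of $A_Y\setminus A^*$ has $31$ possible neighborhoods in $X$ and each
vertex of $B_Y$ has $32$. This gives at most
$2^{H(\delta_0)n}31^{|A_Y|}32^{|B_Y|}$ choices. The bound for
$|B^*|<\delta_0n$ is the same with the classes exchanged. Since
$|A_Y|,|B_Y|\ge0.48n$ and $\log_2\frac{32}{31}>\frac1{32}\log_2e>0.045$,
\[
  \nu\le2\cdot2^{0.01n}\,32^n\,(31/32)^{0.48n}\le2^{5n+0.01n-0.0216n+1},
\]
and $\nu\rho\le2^{5n-0.0106n+1}$.

\emph{Case 4: $k=5$, $|A^*|,|B^*|\ge\delta_0n$ and $m\ge1$.} Now $\nu=2^{5n}$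
has no room to spare, and the saving must come from $\rho$. Fix the edges
between $X$ and $Y$; they determine $A^*$ and $B^*$. Fix $m$ and the matching,
say with $m_A\ge m/2$; otherwise exchange the classes. Choose the bipartite
graph between $A_Y$ and $B_Y$ uniformly at random. A vertex of $A_Y$ has
$\mathrm{Bin}(|B^*|,\frac12)$ neighbors in $B^*$, and
$\delta_0n/4\le|B^*|/4$. By \eqref{eq:chernoff}, the conclusion of
Lemma~\ref{lem:oneedge} holds for a given matching edge in $A_Y$ with
probability at most $2e^{-|B^*|/16}\le2e^{-\delta_0n/16}<1$, and these events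
are independent for different matching edges. By \eqref{eq:internal}, together
with $2H(\beta)\le0.02\,\delta_0$ and $\frac1{32}\log_2e>0.04$, the number of
choices for $G[Y]$ with matching size $m$ is at most $2^{|A_Y||B_Y|}$ times
\[
  n^{2m}2^{2mH(\beta)n}\bigl(2e^{-\delta_0n/16}\bigr)^{m/2}
  \le\bigl(2n^2\,2^{0.02\delta_0n-0.04\delta_0n}\bigr)^m
  \le2^{-0.01\delta_0nm}.
\]
Summing over $m\ge1$, we may take $\rho=2\cdot2^{-0.01\delta_0n}$, and
$\nu\rho\le2^{5n-c_2n+1}$.

So \eqref{eq:target} holds in all four cases. A typical $D_{12}$-free graph in
none of them has $k=5$, $|A^*|,|B^*|\ge\delta_0n$ and $m=0$. An empty maximal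
matching means that there are no internal edges in $Y$, so the graph is in
$\mathcal G_n$. Summing over the four cases and over $k<M$ proves the
proposition for any $c<c_2$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Since $\mathcal G_n\subseteq\mathcal B_n\subseteq\mathcal P_n$,
Proposition~\ref{prop:count} gives
$|\mathcal P_n\setminus\mathcal B_n|\le|\mathcal P_n\setminus\mathcal G_n|
\le2^{-cn}|\mathcal B_n|\le2^{-cn}|\mathcal P_n|$.
\end{proof}

\section{Uniqueness, enumeration and the exceptional graphs}\label{sec:fine}

In a graph of $\mathcal G_n$ each vertex of $X$ lies in many triangles through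
$A^*$ and $B^*$, and this pins down the set that has to be deleted.

\begin{lemma}\label{lem:unique}
Let $G\in\mathcal G_n$ and let $S\subseteq[n]$ with $|S|\le5$. Then $G$ has an
edge $ab$ with $a\in A^*\setminus S$ and $b\in B^*\setminus S$. Moreover, $G-S$
is bipartite if and only if $S=X$.
\end{lemma}

\begin{proof}
Both $A^*\setminus S$ and $B^*\setminus S$ have at least
$\delta_0n-5\ge\gamma n$ elements, so (T3) gives an edge $ab$ between them. If
some $x\in X$ is not in $S$, then $xab$ is a triangle in $G-S$. So if $G-S$ is
bipartite then $X\subseteq S$, and $|S|\le5=|X|$ gives $S=X$. Conversely, $G-X$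
is bipartite by the definition of $\mathcal G_n$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:fine}]
Let $c$ be as in Proposition~\ref{prop:count}, so that
$|\mathcal P_n\setminus\mathcal G_n|\le2^{-cn}|\mathcal P_n|$.

(1) This is Lemma~\ref{lem:unique}, applied to the graphs in $\mathcal G_n$.

(2) Let $\Pi$ be the number of pairs $(G,S)$, where $G$ is a graph on $[n]$,
$|S|=5$ and $G-S$ is bipartite. Choosing $S$, the edges inside $S$, the edges
between $S$ and the rest, and the bipartite graph $G-S$, we get
\[
  \Pi=\binom n5 2^{10+5(n-5)}\,\mathrm{bip}(n-5)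
  =\binom n5 2^{5n-15}\,\mathrm{bip}(n-5).
\]
By Lemma~\ref{lem:unique} each $G\in\mathcal G_n$ occurs in exactly one pair.
Any other graph that occurs in a pair belongs to
$\mathcal P_n\setminus\mathcal G_n$ by Lemma~\ref{lem:five}, and it occurs in at
most $n^5$ pairs. Hence
\[
  (1-2^{-cn})|\mathcal P_n|\le|\mathcal G_n|\le\Pi
  \le|\mathcal G_n|+n^52^{-cn}|\mathcal P_n|\le(1+n^52^{-cn})|\mathcal P_n|,
\]
which gives the first formula with any smaller value of $c$. The second formula
is part of Lemma~\ref{lem:bip}.

(3) We build exceptional graphs by realizing the alternative left open in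
Lemma~\ref{lem:oneedge}: an extra edge is harmless if one of its endpoints has
very few neighbors. By part (2) and Lemma~\ref{lem:bip},
$|\mathcal P_n|=2^{n^2/4+7n/2+O(\log n)}$. Since
$(n-1)^2/4+7(n-1)/2=n^2/4+7n/2-n/2+O(1)$, it follows that
$|\mathcal P_{n-1}|\ge2^{-n/2-O(\log n)}|\mathcal P_n|$.

Take $G'\in\mathcal G_{n-1}$ with its set $X$. By Lemma~\ref{lem:unique} it has
an edge $ab$ with $a,b\notin X$. Let $G$ be obtained from $G'$ by adding the
vertex $n$, joined to $a$ and $b$ only. A copy of $D_{12}$ in $G$ cannot use the
vertex $n$, which has degree $2$ while $D_{12}$ is $3$-regular, and $G'$ is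
$D_{12}$-free. So $G\in\mathcal P_n$. Suppose that $G-S$ is bipartite with
$|S|\le5$. Then $G'-(S\cap[n-1])$ is bipartite, so $S\cap[n-1]=X$ by
Lemma~\ref{lem:unique}, and $S=X$ because $|X|=5$. But the triangle on
$\{n,a,b\}$ avoids $X$, a contradiction. Hence $G\notin\mathcal B_n$. The graph
$G'$ is recovered from $G$ by deleting $n$, so
\[
  |\mathcal P_n\setminus\mathcal B_n|\ge|\mathcal G_{n-1}|
  =(1-o(1))|\mathcal P_{n-1}|\ge2^{-n/2-O(\log n)}|\mathcal P_n| .
\]
Together with Theorem~\ref{thm:main}, this shows that the exceptional proportion
is $2^{-\Theta(n)}$.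
\end{proof}

\begin{thebibliography}{9}

\bibitem{BMS}
Balogh, Morris and Samotij, \emph{J. AMS} \textbf{28} (2015).

\bibitem{EG}
Erd\H os and Gallai (1959).

\bibitem{Octa}
\emph{The fine structure of octahedron-free graphs},
\texttt{http://www.math-inst.hu/\textasciitilde miki/BalBolloSimOcta.pdf}.

\bibitem{ST}
Saxton and Thomason, \emph{Invent. Math.} \textbf{201} (2015).

\bibitem{Sim}
Simonovits (1974).

\end{thebibliography}
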